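# Cycles of every length up to twice the minimum degree

## The guess "every length from $3$ to $2\delta$" and the graphs that test it

All graphs are simple. We write $C_t$ for a cycle of length $t$, $n$ for the order of a graph $G$, and $\delta=\delta(G)$ for its minimum degree. Fix $0<c<1/2$ and look at large graphs with $\delta>cn$. Dirac's theorem says that a 2-connected graph has circumference (length of a longest cycle) at least $\min(n,2\delta)$. Which lengths occur below that? The answer one would first guess is: all of them, from $3$ to $\min(2\delta,n)$. Let us test it.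

Two copies of $K_{\delta+1}$ sharing one vertex have circumference $\delta+1$, so we must assume that $G$ is 2-connected. The graph $K_{\delta,n-\delta}$ has no odd cycle, so we must assume that $G$ is nonbipartite. Keep both assumptions.

**Test 1 (the lower end).** Let $g\ge5$ be odd, and replace each vertex of $C_g$ by an independent set of size $\lfloor n/g\rfloor$ or $\lceil n/g\rceil$, each edge by a complete bipartite graph. This balanced blow-up is 2-connected and nonbipartite for $n\ge 2g$, and $\delta\ge2\lfloor n/g\rfloor$, which exceeds $cn$ for large $n$ if $2/g>c$. A cycle of odd length $t<g$ in it would map to a closed walk of odd length $t$ in $C_g$; such a walk contains an odd cycle of length at most $t<g$, but the only cycle of $C_g$ has length $g$. So odd cycles shorter than $g$ are absent, and the guess is wrong at the lower end: odd lengths cannot start before the largest odd $g$ with $g<2/c$.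

**Test 2 (the upper end, independent set).** Let $G$ be the join of $K_\delta$ with an independent set on $n-\delta$ vertices, $2\le\delta<n/2$. On a cycle every vertex of the independent set is followed by a vertex of $K_\delta$, so the length is at most $2\delta$; and $2\delta$ occurs. The upper end $2\delta$ survives, with no room to spare.

**Test 3 (the upper end, cliques).** Let $r\ge2$ copies of $K_{\delta+1}$ share the same two vertices $u,v$. A cycle meeting the interiors of two copies passes through both $u$ and $v$, hence meets exactly two copies, so its length is at most $2(\delta-1)+2=2\delta$, and every length from $3$ to $2\delta$ occurs (one copy for lengths up to $\delta+1$; two $u$–$v$ paths with $a$ and $b$ inner vertices, $1\le a,b\le\delta-1$, for length $2+a+b$). Again $2\delta$ is exact. If the copies share three vertices instead and $r\geq 3$, a cycle can pass through three copies and have length $3(\delta-2)+3=3\delta-3$.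

**Test 4 (the upper end, odd lengths).** Add one edge $aa'$ inside the class $A$ of size $\delta$ of $K_{\delta,n-\delta}$, $2\leq \delta\le n/2$. An odd cycle consists of $aa'$ and an alternating $a$–$a'$ path with $h$ vertices in $A$ and $h-1$ in the other class, $2\le h\le\delta$. So the odd lengths are exactly $3,5,\dots,2\delta-1$. The last odd number up to $2\delta$ is just reached.

So the guess survives at the top and must be corrected at the bottom. If $g$ is the largest odd integer with $g<2/c$, then $2/c\le g+2$, so $\lceil2/c\rceil-2\le g$.

## The corrected interval and three theorems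

The corrected guess is the following conjecture from the source "Cycles and paths in graphs with large minimal degree" (https://umdrive.memphis.edu/vnikifrv/public/pdfs/NiSc03.pdf).

**Conjecture.** For every $c$ with $0<c<1/2$ there exists $n_0=n_0(c)$ such that every 2-connected, nonbipartite graph $G$ of order $n\ge n_0$ and minimum degree $\delta>cn$ contains $C_t$ for all $t$ with $\lceil 2/c\rceil-2\le t\le2\delta$ and $t\le n$.

We prove that it is true, together with a sharper form and a bipartite companion.

**Theorem 1.** For every $0<c<1/2$ there is $n_0(c)$ such that every 2-connected nonbipartite graph $G$ of order $n\ge n_0$ with $\delta=\delta(G)>cn$ contains $C_t$ for all $t$ with $\lceil 2/c\rceil-2\le t\le\min(2\delta,n)$.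

**Theorem 2.** Let $0<c<1/2$ and let $g$ be the largest odd integer with $g<2/c$. If $n\ge n_0(c)$ and $G$ is as in Theorem 1, then $G$ contains $C_t$ for all even $t\in[4,\min(2\delta,n)]$ and all odd $t\in[g,\min(2\delta,n)]$. Neither $g$ nor $2\delta$ can be improved, for any $c$.

**Theorem 3.** For every $c>0$ there is $n_0(c)$ such that every bipartite graph (connected or not) of order $n\ge n_0$ with $\delta>cn$ contains $C_t$ for all even $t\in[4,2\delta]$. The bound $2\delta$ is best possible.

We shall use these known facts.

* **Quoted Theorem.** For every $0<c<1/2$ and $0<\varepsilon'<1$ there is $n_0(c,\varepsilon')$ such that every 2-connected, nonbipartite graph of order $n\ge n_0(c,\varepsilon')$ with $\delta>cn$ contains $C_t$ for every $t$ with $\lceil 2/c\rceil-2\le t\le2(1-\varepsilon')cn$.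
* **Menger.** In a 2-connected graph, two vertex sets $X,Y$ with $|X|,|Y|\ge2$ are joined by two disjoint $X$–$Y$ paths. A path may be trivial, that is, a single vertex of $X\cap Y$.
* **Hall.** Sets $N_1,\dots,N_r$ have distinct representatives if and only if $|\bigcup_{i\in L}N_i|\ge|L|$ for every $L\subseteq\{1,\dots,r\}$.
* **Tutte–Berge.** For a graph $R$ on $K$ vertices, the largest number $\nu(R)$ of edges in a matching is the minimum over $A\subseteq V(R)$ of $\frac12(K+|A|-o(R-A))$, where $o$ counts the components of odd order. For example, in $K_{a,b}$ with $a\le b$ the small class $A$ leaves $b$ singletons, and $\frac12(a+b+a-b)=a$.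
* **Kővári–Sós–Turán.** For fixed $l$ and $\gamma>0$, every graph with $n\ge n(l,\gamma)$ vertices and at least $\gamma n^2$ edges contains $K_{l,l}$.
* **Dirac.** A 2-connected graph has circumference at least $\min(n,2\delta)$.
* **BFG** (Brandt–Faudree–Goddard, *Weakly pancyclic graphs*, J. Graph Theory 27 (1998) 141–176). A 2-connected nonbipartite graph of order $n$ with $\delta\ge n/4+250$ has cycles of all lengths between its girth and its circumference, unless it has odd girth 7, in which case it has all lengths from 4 to its circumference except 5.
* **Regularity lemma, degree form.** This is stated in the next section.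

## Matchings in the reduced graph, and the $\varepsilon n$ they lose

The BFG theorem settles $\delta\ge n/4+250$, and the Quoted Theorem settles lengths up to, say, $cn$. What is missing is a long range ending exactly at $2\delta$, for $\delta$ below about $n/4$. For dense graphs the sensible first tool is the regularity lemma.

**Definition (regular pair).** For disjoint nonempty $X,Y$ let $d(X,Y)=e(X,Y)/(|X||Y|)$. The pair $(X,Y)$ is $\varepsilon$-regular if $|d(X',Y')-d(X,Y)|\leq\varepsilon$ whenever $X'\subseteq X$, $Y'\subseteq Y$, $|X'|>\varepsilon|X|$, $|Y'|>\varepsilon|Y|$.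

A complete bipartite pair is $\varepsilon$-regular for every $\varepsilon>0$. Two disjoint complete bipartite pairs $(X_1,Y_1)$, $(X_2,Y_2)$ with all four sets of equal size form a pair $(X_1\cup X_2,Y_1\cup Y_2)$ of density $1/2$ which is not $\varepsilon$-regular for $\varepsilon<1/2$, as $d(X_1,Y_1)=1$.

**Regularity lemma (degree form).** For $\varepsilon>0$ there is $M(\varepsilon)$ such that for every graph $H$ on $N$ vertices and every $d_0\in[0,1]$ there are a partition $V_0,\dots,V_K$ of $V(H)$ and a subgraph $H'\subseteq H$ with $K\le M$, $|V_0|\le\varepsilon N$, $|V_1|=\dots=|V_K|=m\le\lceil\varepsilon N\rceil$, $\deg_{H'}(v)>\deg_H(v)-(d_0+\varepsilon)N$ for all $v$, no $H'$-edges inside $V_i$ for $i\ge1$, and all pairs $(V_i,V_j)$, $1\le i<j$, $\varepsilon$-regular in $H'$ with density $0$ or $>d_0$.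

The reduced graph $R$ has vertices $1,\dots,K$ and an edge $ij$ when $(V_i,V_j)$ has positive density. In a dense regular pair one can walk back and forth through almost all of both clusters. So a matching of $\nu$ edges in $R$, with its pairs strung together by short connecting paths, gives cycles of many lengths up to roughly $2\nu m$. Since $\delta(R)$ is about $\delta/m$, one may hope for $\nu m\approx\delta$ and lengths up to roughly $2\delta$.

"Roughly" is where this stops. Take Test 2 and suppose each cluster lies on one side. Every edge of $R$ uses a cluster inside $K_\delta$, so $\nu m\le\delta$. Each pair loses a small proportion of its vertices, so the construction ends a linear number of steps short of $2\delta$, and no better choice of matching helps.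

The way past this point is to ask when the loss hurts. If $\nu$ exceeds $\delta/m$ by a small proportion $\lambda$, we overshoot $2\delta$. If not, Tutte–Berge forces a visible shape: either the highly connected part under study has at most about $2\delta$ vertices, or it contains a nearly complete bipartite graph $(A,B)$ with $|A|\approx\delta$ and $|B|$ clearly larger. In these shapes we drop regularity and count exactly. First we tie up the few exceptional vertices in short paths ("pieces"). Then Hall's theorem closes the pieces to a cycle that swallows all of one side. Finally we read off its length, using a vertex whose whole neighborhood we control to show that the side has the right size.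

## Constants

Length means number of edges, and paths may be trivial. From now until the proof of Theorem 3, $c\in(0,1/2)$ is fixed; "constant", "bounded" and $O(1)$ mean bounded in terms of $c$ only; and $n$ is larger than a suitable constant. Put
$$\xi=\tfrac{c}{10^3},\quad \lambda=\tfrac{c}{10^6},\quad p=\lceil 9/c\rceil+2,\quad \eta=\tfrac1{20p},\quad d_0=\tfrac{c\lambda}{20},\quad \varepsilon=\tfrac{d_0^2}{40},\quad \beta=\tfrac{d_0}4,\quad M=M(\varepsilon),$$
$$f_0=\lceil 20/c\rceil,\quad k=f_0+(M+3)\lceil 40/c\rceil,\quad C=(M+2)\lceil 40/c\rceil,\quad s=k\lceil 4/c\rceil,\quad \eta_1=\tfrac{c}{4(s+1)} .$$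
Note that $\xi=1000\lambda$. Since $3\le1.5/c$ we have $p\le9/c+3\le10.5/c$, so $\eta\ge c/210>1000\lambda$.

## Two short disjoint paths, and short paths of the wrong parity

We repeatedly connect two sets by two disjoint paths, and these must be short, so as not to destroy anything else.

**Lemma 1.** Let $J$ be 2-connected, $|J|\le n$, $\delta(J)\ge d\ge12$, $X,Y\subseteq V(J)$, $|X|,|Y|\ge2$. There are two disjoint $X$–$Y$ paths, with no internal vertices in $X\cup Y$, having at most $12n/d$ vertices in total.

*Proof.* By Menger there are two disjoint paths from $X$ to $Y$. Choose such paths $P_1=u_0\dots u_a$, $P_2=w_0\dots w_b$ ($u_0,w_0\in X$, $u_a,w_b\in Y$) with the total number $\tau=a+b+2$ of vertices minimal. An internal vertex in $X\cup Y$ would let us shorten a path, and so would a chord of a path; so there are none. We now bound the degree sum over $P_1\cup P_2$.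

A vertex $v\notin P_1\cup P_2$ has no two neighbors on one path at distance at least $3$ along it, since a detour through $v$ has length $2$. So $v$ has at most 3 neighbors on each path, and at most 6 in total.

For the edges between the two paths, let $u_iw_j$, $u_{i'}w_{j'}$ be edges with $i<i'$ and $j>j'$. The paths $u_0\dots u_iw_j\dots w_b$ and $w_0\dots w_{j'}u_{i'}\dots u_a$ are disjoint $X$–$Y$ paths with
$$(i+1)+(b-j+1)+(j'+1)+(a-i'+1)=\tau+2-(i'-i)-(j-j')$$
vertices in total. By minimality $i'-i=j-j'=1$. Hence among the edges $u_iw_j$ with $i$ even, $i<i'$ implies $j\le j'$. List these edges in lexicographic order of $(i,j)$: from one to the next either $i$ stays and $j$ grows, or $i$ grows and $j$ does not drop. So $i+j$ strictly increases, and as it lies in $\{0,\dots,a+b\}$, there are at most $a+b+1$ such edges. The same holds for $i$ odd, so there are at most $2(a+b+1)$ edges between the paths.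

Summing degrees over $P_1\cup P_2$, with $2(a+b)$ for the path edges, gives $\tau d\le6n+2(a+b)+4(a+b+1)\le6n+6\tau$. Hence $\tau\le6n/(d-6)\le12n/d$, since $d-6\ge d/2$. $\square$

The second lemma brings in parity. A 2-connected nonbipartite graph may look bipartite almost everywhere, as in Test 4; then an odd cycle must use a special path, and we want a short one.

**Definition (bad path).** Let $X\subseteq V(G)$ and $\varphi:X\to\{0,1\}$. A path of length $\ell\ge1$ with distinct ends $x,y\in X$ and no internal vertex in $X$ is bad if $\ell\not\equiv\varphi(x)+\varphi(y)\pmod2$.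

In Test 4 let $X=V(G)$, $\varphi=1$ on $A$ and $0$ on the other class. The edges between the classes are not bad, and $aa'$ is bad, because $1\not\equiv1+1$. Likewise, if a vertex $w$ outside $X$ has a neighbor in either class, a path of length 2 through $w$ from one class to the other is bad.

**Lemma 2.** Let $G$ be 2-connected, nonbipartite, of order $n$ (large), $\delta>cn$, $X\subseteq V(G)$, $|X|\ge2$, $\varphi:X\to\{0,1\}$. There is a bad path of length at most $9/c$.

*Proof.* **Existence.** Let $Z$ be an odd cycle. By Menger there are two disjoint $Z$–$X$ paths, from $z_1\ne z_2$ to $x_1\ne x_2$; shorten them so that each meets $Z$ only in its first vertex and $X$ only in its last. With the two arcs of $Z$ between $z_1$ and $z_2$ they form two $x_1$–$x_2$ paths of different parity. So one of the two, $Q$, has length $\not\equiv\varphi(x_1)+\varphi(x_2)$. Cut $Q$ at all its vertices in $X$. If no part were bad, adding the congruences of the parts, in which every inner cut vertex appears twice, would give that the length of $Q$ is $\equiv\varphi(x_1)+\varphi(x_2)$, a contradiction.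

**Length.** Let $P=v_0\dots v_\ell$ be a shortest bad path; assume $\ell\ge2$. We bound the degree sum over the inner vertices $v_1,\dots,v_{\ell-1}$, which do not lie in $X$.

(a) Let $v\notin P\cup X$ be adjacent to $v_i,v_j$ with $1\le i<j\le\ell-1$ and $j-i\ge4$ even. Rerouting through $v$ gives a path with the same ends, of length $\ell-(j-i)+2<\ell$ and of the same parity, a shorter bad path. So the neighbors $v_i$ of $v$ with $i$ of a given parity have indices differing by at most 2. Hence $v$ has at most 4 neighbors among $v_1,\dots,v_{\ell-1}$.

(b) Let $v\in X\setminus\{v_0,v_\ell\}$ be adjacent to $v_i$ with $2\le i\le\ell-2$. The paths $v_0\dots v_iv$ and $vv_i\dots v_\ell$ are shorter than $P$, and their lengths add up to $\ell+2$. If neither were bad, then $\ell\equiv\varphi(v_0)+2\varphi(v)+\varphi(v_\ell)$, contradicting that $P$ is bad. So $v$ has at most 2 neighbors among $v_1,\dots,v_{\ell-1}$.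

(c) The ends $v_0,v_\ell$ contribute at most $2(\ell-1)$.

(d) Consider chords $v_iv_j$ with $1\le i$, $j\le\ell-1$, $j-i\ge2$. If $j-i$ were odd, the shortcut would shorten $P$ by the even number $j-i-1\ge2$, giving a shorter bad path; so $j-i$ is even. Let $(i,j)$, $(i',j')$ be two chords. If $j\le i'$, use both shortcuts: the length drops by $(j-i-1)+(j'-i'-1)$, a positive even number, which is impossible. If $i<i'<j<j'$, the path $v_0\dots v_iv_jv_{j-1}\dots v_{i'}v_{j'}\dots v_\ell$ has length $\ell+2-(j'-j)-(i'-i)$. Here $(j'-j)+(i'-i)$ is even because $i+j$ and $i'+j'$ are, so minimality gives $j'-j=i'-i=1$. Hence among chords with $i$ even, $i<i'$ (so $i'-i\ge2$) implies $i'<j$ and $j'\le j$. So $j-i$ takes distinct values on these chords: for equal $i$ because $j$ differs, for $i<i'$ because $j'-i'<j-i$. These values are even and lie in $[2,\ell]$, so there are at most $\ell/2$ chords with $i$ even, and as many with $i$ odd. In total there are at most $\ell$ chords.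

The path edges between inner vertices contribute $2(\ell-2)$. So
$$(\ell-1)\delta\le4n+2(\ell-1)+2(\ell-2)+2\ell=4n+6(\ell-1),$$
whence $\ell-1\le4n/(\delta-6)\le8/c$ and $\ell\le1+8/c\le9/c$. $\square$

## Cutting along boundedly many vertices

The regularity argument needs connecting paths that survive many deletions, with a choice of parity where possible. A bounded cut set makes every part robust in both senses.

**Lemma 3.** Let $G$ have order $n$ (large), $\delta>cn$. There is $S\subset V(G)$, $|S|\le s$, such that every component $H$ of $G-S$ is $k$-connected, and is either bipartite or stays nonbipartite after deletion of any fewer than $k$ vertices.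

*Proof.* Start with $S_0=\emptyset$. If a component $H$ of $G-S_j$ violates the claim, there is $T\subset V(H)$, $|T|<k$, such that $H-T$ is disconnected, or $H$ is nonbipartite and $H-T$ is bipartite; let $S_{j+1}=S_j\cup T$. As long as $j\le\lceil4/c\rceil$ we have $|S_j|\le s$. So components of $G-S_j$ have more than $\delta-s>cn/2>k+1$ vertices, and there are fewer than $2/c$ of them. Let $\Phi_j$ be the number of components plus the number of bipartite components of $G-S_j$; then $\Phi_j\le4/c$.

Neither summand ever decreases: $H-T$ is nonempty, and if $H$ is bipartite then so is every component of $H-T$. One of them increases at each step: the first if $H-T$ is disconnected, the second if $H$ is nonbipartite and $H-T$ bipartite. As $\Phi_0\ge1$, we get $1+j\le\Phi_j\le4/c$ for every $j\le\lceil4/c\rceil$ that is reached. So $j=\lceil4/c\rceil$ is not reached, and the process stops with $|S|\le s$. $\square$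

From here on, "component" means a component of $G-S$ with $S$ from Lemma 3. A vertex of a component $H$ has neighbors only in $H\cup S$, so $\delta(H)\ge\delta-s$.

**Definition (compatible, capacity).** For $x\ne y$ in a component $H$, an integer $\ell$ is compatible if $H$ is nonbipartite, or $H$ is bipartite and $\ell$ is even exactly when $x,y$ lie in the same class. $H$ has capacity $\Lambda$ if for all distinct $x,y\in V(H)$, all $F_0\subset V(H)\setminus\{x,y\}$ with $|F_0|\le f_0$, and all compatible integers $\ell\in[C,\Lambda]$, the graph $H-F_0$ contains an $x$–$y$ path of length $\ell$.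

For example, a complete graph $K_N$ has capacity $N-1-f_0$. The graph $K_{m,m}$ with $m>f_0+1$ has capacity $2(m-f_0)-2$: after deleting $F_0$ at least $m-f_0$ vertices remain in each class, and an alternating path can use them.

## Three types of component

**Lemma 4.** Let $H$ be a component as in Lemma 3, $N=|H|$, $n$ large. At least one of the following holds, and in each case $H$ has capacity $0.9\delta$.

* (I) $H$ has capacity $(2+\lambda)\delta$.
* (II) $N\le(2+\xi)\delta$ and $H$ has capacity $(1-\xi)N$.
* (III) There are disjoint $A,B\subset V(H)$ with $|A|\le(1+\lambda)\delta$, $|B|\ge(1+\xi/2)\delta$, every $b\in B$ having at least $(1-\lambda)\delta$ neighbors in $A$.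

*Proof.* **Step 1: the reduced graph.** This step fixes the regular partition and its degrees. Apply the regularity lemma to $H$ with $\varepsilon,d_0$. As $N>cn/2$, the number $m\ge(1-\varepsilon)N/M$ is larger than any prescribed constant, and $m\le2\varepsilon N$. Let $R$ be the reduced graph and $\nu=\nu(R)$. For $v\in V_i$, $i\ge1$,
$$\deg_{H'}(v)-|V_0|\ \ge\ \delta-s-(d_0+2\varepsilon)N\ \ge\ (1-\lambda/4)\delta,\tag{1}$$
since $N\le n<\delta/c$, $(d_0+2\varepsilon)/c\le\lambda/10$ and $s\le\lambda\delta/10$. The $H'$-neighbors of $v$ outside $V_0$ lie in clusters adjacent to $i$ in $R$, each contributing at most $m$. So $\delta(R)\ge D:=(1-\lambda/4)\delta/m>0$, and $\nu\ge1$.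

**Step 2: paths in one regular pair.** We show that inside one edge of $R$ all odd lengths up to almost $2m$ occur between suitable ends.

**Claim 1.** Let $(X,Y)$ be an edge of $R$, $F\subset X\cup Y$ with $|F|\le\varepsilon m$, $x\in X\setminus F$, $y\in Y\setminus F$ with $|N(x)\cap Y|,|N(y)\cap X|\ge d_0m/2$, where $N(\cdot)$ is the neighborhood in $H'$. For every integer $1\le h\le(1-3\beta)m$ there is an $x$–$y$ path of length $2h+1$ in $(X\cup Y)\setminus F$.

By regularity, for $Y'\subseteq Y$ with $|Y'|>\varepsilon m$, at most $\varepsilon m$ vertices of $X$ have fewer than $(d_0-\varepsilon)|Y'|$ neighbors in $Y'$, since a larger set of such vertices would span too low a density with $Y'$. The same holds with $X,Y$ exchanged. As $|N(y)\cap X|\ge d_0m/2=2\beta m$, we can reserve $Q\subset N(y)\cap X\setminus(F\cup\{x\})$ with $|Q|=\lceil\beta m\rceil$ for the end of the path.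

Build $x=x_0,y_1,x_1,y_2,\dots,x_{h-1}$ greedily. Let $X_u$ be the unused vertices of $X\setminus(F\cup Q\cup\{x\})$ and $Y_u$ those of $Y\setminus(F\cup\{y\})$. At all times
$$|X_u|\ge m-\varepsilon m-\beta m-2-(1-3\beta)m\ge\beta m,\qquad |Y_u|\ge m-\varepsilon m-1-(1-3\beta)m\ge\beta m.$$
We keep the invariant $|N(x_i)\cap Y_u|\ge d_0\beta m/2=5\varepsilon m$. It holds for $x_0$ because $d_0m/2-\varepsilon m-1\ge5\varepsilon m$. Given $x_i$, choose $y_{i+1}\in N(x_i)\cap Y_u$ with at least $(d_0-\varepsilon)|X_u|\ge9\varepsilon m$ neighbors in $X_u$; all but $\varepsilon m$ vertices of $Y$ qualify, and $(d_0-\varepsilon)\beta m=10\varepsilon m-\varepsilon\beta m$. Among these neighbors choose an $x_{i+1}$ with at least $(d_0-\varepsilon)|Y_u|\ge9\varepsilon m$ neighbors in the new $Y_u$. This keeps the invariant. Finally pick $y_h\in N(x_{h-1})\cap Y_u$ having a neighbor $x_h\in Q$: as $|Q|>\varepsilon m$, all but at most $\varepsilon m$ vertices of $Y$ have one. The path $x_0y_1x_1\dots y_hx_hy$ has $2h+2$ vertices. This proves Claim 1.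

**Step 3: stringing the pairs of a matching together.** This converts $\nu$ into capacity.

**Claim 2.** $H$ has capacity $\Lambda:=2\nu((1-3\beta)m-1)$.

Let $(X_i,Y_i)$, $1\le i\le\nu$, be the pairs of a maximum matching in $R$, and let $x,y,F_0$ be given. Choose $a_i\in X_i$, $b_i\in Y_i$ outside $F_0\cup\{x,y\}$ with at least $d_0m/2$ $H'$-neighbors in the partner cluster; by regularity all but $\varepsilon m$ vertices of a cluster have that many. The terminals are $x,y$ and all $a_i,b_i$. Choose successively disjoint connecting paths $Q_0$ (from $x$ to $a_1$), $Q_i$ (from $b_i$ to $a_{i+1}$, $1\le i<\nu$), $Q_\nu$ (from $b_\nu$ to $y$), each of length at most $30/c$, each in the graph $J$ obtained from $H$ by deleting $F_0$, all other terminals and all earlier connecting paths.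

Why do these exist? Since $2\nu\le M$, at most $f_0+M+\frac M2(\frac{30}c+1)<k-2$ vertices are deleted. So $J$ is 2-connected, and nonbipartite if $H$ is, with $\delta(J)\ge\delta-s-k\ge cn/2$. We note for later use:
$$\text{in a connected graph on at most } n \text{ vertices with minimum degree}\ge cn/2,\ \text{all distances are less than } 6/c.\tag{2}$$
Indeed, on a shortest path of length $L$ the vertices number $0,3,6,\dots$ have disjoint closed neighborhoods, so $(\lfloor L/3\rfloor+1)cn/2<n$ and $L/3<2/c$. By (2) the connecting paths exist.

If $H$ is nonbipartite, we may in addition choose the parity of $Q_\nu$, as follows. Let $Z$ be a shortest odd cycle of $J$; we claim $|Z|\le4/c$. This is clear if $|Z|=3$. Let $|Z|\ge5$. Then $Z$ has no chord, since a chord would create a shorter odd cycle. If a vertex $v\notin Z$ has two neighbors on $Z$, exactly one of the two arcs between them is even, and it has length 2; otherwise replacing it by the path through $v$ gives a shorter odd cycle. Suppose $v$ had three neighbors on $Z$, and let $e_1,e_2,e_3$ be the lengths of the arcs into which these three divide $Z$. For each $i$, $e_i=2$ or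 $|Z|-e_i=2$. If $|Z|-e_i=2$ for some $i$, the other two arcs have length 1, and applying the alternative to one of them gives $|Z|-1=2$, impossible. So all $e_i=2$ and $|Z|=6$, impossible as well. Hence every vertex of $J$ has at most 2 neighbors on $Z$, and $|Z|\,cn/2\le2n$.

By Lemma 1 with $d=cn/2$ there are disjoint paths from $\{b_\nu,y\}$ to $Z$, internally avoiding both sets, with at most $24/c$ vertices in total. With the two arcs of $Z$ they form $b_\nu$–$y$ paths of both parities, of length at most $24/c+4/c\le30/c$.

Now insert $a_i$–$b_i$ paths of length $2h_i+1$, $1\le h_i\le(1-3\beta)m$, from Claim 1, with $F$ the set of vertices of $X_i\cup Y_i$ other than $a_i,b_i$ that lie in $F_0$ or on connecting paths; $|F|$ is bounded, so $|F|\le\varepsilon m$. The result is an $x$–$y$ path in $H-F_0$. Its length takes, in steps of 2, all values from a number at most $(\nu+1)30/c+3\nu\le C$ up to a number at least $\nu+2\nu\lfloor(1-3\beta)m\rfloor\ge\Lambda$. If $H$ is bipartite, the parity is automatically the compatible one; if not, we choose it through $Q_\nu$. This proves Claim 2.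

**Step 4: the trichotomy.** Here we compare $\nu$ with $\delta/m$ and with $K/2$.

If $\nu\ge(1+\lambda)\delta/m$, then $\Lambda\ge2(1+\lambda)(1-3\beta)\delta-M\ge(2+\lambda)\delta$, because $6\beta(1+\lambda)<0.1\lambda$. This is (I). So assume $\nu<(1+\lambda)\delta/m$.

Suppose $\nu\ge K/2-1$. Then $(1-\varepsilon)N\le Km\le2\nu m+2m\le2(1+\lambda)\delta+4\varepsilon N$. So $(1-5\varepsilon)N\le2(1+\lambda)\delta$, and $N\le(2+\xi)\delta$ since $\xi=1000\lambda$ and $\varepsilon$ is far smaller than $\lambda$. Also $(K-2)m\ge(1-\varepsilon)N-4\varepsilon N$, so $\Lambda\ge(K-2)((1-3\beta)m-1)\ge(1-3\beta)(1-5\varepsilon)N-M\ge(1-\xi)N$. This is (II).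

Assume from now on also $\nu<K/2-1$. By Tutte–Berge there is $A_R\subset V(R)$ with $a=|A_R|$ and
$$\nu=\tfrac12(K+a-o(R-A_R))=a+\sum_Q\lfloor|Q|/2\rfloor,\tag{3}$$
the sum over the components $Q$ of $R-A_R$; the second equality holds because $K=a+\sum|Q|$ and each odd $Q$ contributes $|Q|-1=2\lfloor|Q|/2\rfloor$. A vertex of $Q$ has all its at least $D$ neighbors in $Q\cup A_R$, so $|Q|-1\ge D-a$ for every $Q$.

We claim $a\ge(1-4\lambda)\delta/m$. Suppose not; then $D-a>3\lambda\delta/m$. With at least 3 components, (3) and $\lfloor|Q|/2\rfloor\ge(|Q|-1)/2$ give
$$\nu\ge a+\tfrac32(D-a)=D+\tfrac12(D-a)>(1-\tfrac\lambda4+\tfrac{3\lambda}2)\delta/m>(1+\lambda)\delta/m,$$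
a contradiction. With at most 2 components, $\nu\ge a+(K-a-2)/2\ge K/2-1$, a contradiction.

So $\sum\lfloor|Q|/2\rfloor=\nu-a<5\lambda\delta/m$. As $|Q|\le3\lfloor|Q|/2\rfloor$ for $|Q|\ge2$, the non-singleton components contain at most $15\lambda\delta/m$ vertices in total. Let $I$ be the set of vertices of $R$ that are singleton components. Also, $\nu\ge a$ gives $\Lambda\ge2(1-4\lambda)(1-3\beta)\delta-M\ge(2-9\lambda)\delta$.

If $|I|m\ge(1+\xi/2)\delta$, let $A=\bigcup_{i\in A_R}V_i$ and $B=\bigcup_{i\in I}V_i$. Then $|A|\le\nu m<(1+\lambda)\delta$. The $H'$-neighbors of $b\in B$ lie in $A\cup V_0$, so by (1) $b$ has at least $(1-\lambda/4)\delta\ge(1-\lambda)\delta$ neighbors in $A$. This is (III). Otherwise $Km\le(1+\lambda+1+\xi/2+15\lambda)\delta$, so $N\le Km/(1-\varepsilon)\le(2+\xi)\delta$ since $16\lambda<\xi/2$. And $\Lambda\ge(2-9\lambda)\delta\ge(1-\xi)(2+\xi)\delta\ge(1-\xi)N$. This is (II).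

In all cases the capacity is at least $0.9\delta$: in (II) because $N>\delta-s$, in (III) because it is at least $(2-9\lambda)\delta$. $\square$

## Closing pieces into a cycle with Hall's theorem

This lemma replaces regularity in the exact part of the argument. It says that in a nearly complete bipartite graph prescribed pieces can be closed to cycles of all lengths of one parity, until one side is exhausted.

**Lemma 5.** Let $A_0,B_0\subset V(G)$ be disjoint and $0\le\rho<|B_0|/4$, such that every $b\in B_0$ has at most $\rho$ non-neighbors in $A_0$ and every $a\in A_0$ has at least $0.8|B_0|$ neighbors in $B_0$. Let $R_1,\dots,R_f$ ($f\ge1$) be disjoint paths ("pieces") with both ends in $B_0$ (trivial paths allowed), $U=\bigcup V(R_i)$, $|U\cap B_0|\le0.1|B_0|$, $|A_0\setminus U|\ge2\rho+f+2$. For every integer $j$ with $2\le j\le\min(|A_0\setminus U|-f+1,\ |B_0\setminus U|+1)$ there is a cycle of length $\sum e(R_i)+2(f-1)+2j$ consisting of the pieces and vertices of $A_0\cup B_0$: consecutive pieces $R_i,R_{i+1}$ are joined through one vertex of $A_0$, and $R_f$ is joined to $R_1$ by a path $a_1b_1a_2\cdots b_{j-1}a_j$ with $a_i\in A_0$,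 $b_i\in B_0$. For the largest admissible $j$ the cycle contains all of $A_0$ or all of $B_0$.

*Proof.* **Step 1: joining consecutive pieces.** Choose distinct $a_i'\in A_0\setminus U$ ($1\le i<f$) adjacent to the end of $R_i$ and to the start of $R_{i+1}$. At most $2\rho$ vertices of $A_0\setminus U$ fail, so at least $f+2$ qualify, and fewer than $f$ are already taken.

**Step 2: the $A_0$-vertices of the long link.** There remain $|A_0\setminus U|-f+1\ge2\rho+3$ vertices of $A_0\setminus U$. Choose distinct $a_1,\dots,a_j$ among them with $a_1$ adjacent to the end of $R_f$ and $a_j$ adjacent to the start of $R_1$; all but $\rho$ of the remaining vertices qualify for each of these two roles.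

**Step 3: the $B_0$-vertices.** We need distinct $b_i\in N_i:=(N(a_i)\cap N(a_{i+1})\cap B_0)\setminus U$, $1\le i<j$. Here $|N_i|\ge(1-0.4-0.1)|B_0|=0.5|B_0|$. Each $b\in B_0\setminus U$ is missing from at most $2\rho<0.5|B_0|$ of the $N_i$, since each of its at most $\rho$ non-neighbors spoils at most two. Let $L$ be a set of indices. If $|L|\le0.5|B_0|$, Hall's condition is clear. If $|L|>0.5|B_0|$, no $b\in B_0\setminus U$ is missing from all $N_i$, $i\in L$, so $\bigcup_LN_i=B_0\setminus U$, which has at least $j-1\ge|L|$ elements.

The links between consecutive pieces have 2 edges each, and the long link has $2j$ edges, counting those to $R_f$ and $R_1$. If $j=|A_0\setminus U|-f+1$, all of $A_0$ is used; if $j=|B_0\setminus U|+1$, all of $B_0$ is used. $\square$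

In $K_{m',m'}$ with one trivial piece, $f=1$ and $\rho=0$, the lengths are $2j$ for $2\le j\le m'$ if $m'\ge10$: all even lengths from $4$ to $2m'$.

## Type (III): a nearly complete bipartite graph with a large independent side

In type (III) we would like to use pieces to bring in enough vertices opposite $B$ and let the cycle swallow all of them. Here is an instance in which simple alternation fails. Let $A,B$ be independent, $|A|=\delta-1$, $|B|=2\delta$, all $A$–$B$ edges present. To every $b\in B$ attach a private neighbor $w_b$, and make $W=\{w_b\}$ a clique. For $\delta\ge3$ this graph is 2-connected, nonbipartite, and has minimum degree $\delta$, attained on $B$. A cycle inside $A\cup B$ has length at most $2\delta-2$, two too short. No vertex outside $A$ has two neighbors in $B$, so $A$ cannot be enlarged. But a single detour $b\,w_b\,w\,w_{b'}\,b'$ with $w\in W$ gives a cycle through all of $A$ of length $2|A|+4=2\delta+2$. The proof below makes systematic use of such detours. What makes them available is the minimum degree: when fewer than $\delta$ vertices are attached to $B$ strongly, each $b\in B$ must send edges elsewhere.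

**Lemma 6.** Let $G$ have order $n$ (large), $\delta>cn$, and let $A,B$ be disjoint sets as in (III). Then $G$ contains $C_t$ for all even $t\in[cn/2,2\delta]$; if $G$ is 2-connected and nonbipartite, also for all odd $t\in[cn/2,2\delta]$.

*Proof.* Let $A_0=\{a\in A:|N(a)\cap B|\ge0.9|B|\}$. Each $b\in B$ has at most $(1+\lambda)\delta-(1-\lambda)\delta=2\lambda\delta=:\rho$ non-neighbors in $A$. So there are at most $2\lambda\delta|B|$ non-adjacent pairs in $A\times B$. Each vertex of $A\setminus A_0$ is in at least $0.1|B|$ of them, so $|A\setminus A_0|\le20\lambda\delta$. As $|A|\ge(1-\lambda)\delta$, we get $|A_0|\ge(1-21\lambda)\delta$.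

**Step 1: making $B$ independent.** If $G[B]$ has a large matching, we are done at once; otherwise we remove its vertices. Let $m_0=\lceil50\lambda\delta\rceil$ and suppose $G[B]$ has a matching of size $m_0$. Given $t\in[cn/2,2\delta]$, let $j_0\in\{m_0,m_0-1\}$ with $j_0\equiv t\pmod2$, and use $j_0$ matching edges as pieces in Lemma 5 with $B_0=B$, $f=j_0$. The hypotheses hold: $\rho<|B|/4$, $|U\cap B|\le100\lambda\delta+2\le0.1|B|$, $U\cap A_0=\emptyset$, and $|A_0|\ge(1-21\lambda)\delta\ge2\rho+j_0+2$. The lengths are $j_0+2(j_0-1)+2j\equiv t$. The bound $j\le|A_0|-j_0+1$ allows lengths up to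
$$2|A_0|+j_0\ge2(1-21\lambda)\delta+50\lambda\delta-1=2\delta+8\lambda\delta-1\ge2\delta.$$
As to the bound $j\le|B\setminus U|+1$: for $t\le2\delta$ we need $2j=t-3j_0+2\le2\delta$, so $j\le\delta$, and $\delta\le|B|-2j_0$ because $|B|\ge(1+500\lambda)\delta$. The shortest length is $3j_0+2<cn/2$. So all $t\in[cn/2,2\delta]$ of either parity occur.

Otherwise delete from $B$ the at most $100\lambda\delta$ vertices of a maximum matching of $G[B]$, keeping the name $B$. From now on $B$ is independent and $|B|\ge(1+500\lambda-100\lambda)\delta\ge(1+\xi/4)\delta$. Every $b\in B$ has at most $\rho$ non-neighbors in $A_0$. Every $a\in A_0$ has at most $0.1$ times the old $|B|$ non-neighbors in $B$, and since the new $|B|$ is at least $(1-100\lambda)$ times the old one, $a$ has at least $0.8|B|$ neighbors in the new $B$.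

**Step 2: set-up.** We name the vertices well attached to $B$, fix the kinds of pieces, and reduce everything to one length computation. Let
$$A'=\{v\notin B:|N(v)\cap B|\ge\eta|B|\}\supseteq A_0,\qquad W=V(G)\setminus(A'\cup B).$$
A *2-star* at $d\notin A_0\cup B$ is a path $\beta_1d\beta_2$ with $\beta_1,\beta_2\in B$; the vertices $\beta_1,\beta_2$ are its leaves, and $d$ is its center.

If $G$ is 2-connected and nonbipartite and $t$ is odd, fix by Lemma 2 a bad path $E$ (the "ear") for $X=A'\cup B$, $\varphi=1$ on $A'$, $\varphi=0$ on $B$, with ends $x,y$ and length $\ell\le9/c$; its interior lies in $W$. The *ear piece* is $E$, extended at each end lying in $A'$ by one neighbor in $B$. In Test 4 the ear is the edge $aa'$ and the ear piece is a path $b\,a\,a'\,b'$.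

*Order of choices.* In each application of Lemma 5 below the pieces are chosen as follows. First $E$, if needed. Then the pieces other than the ear piece that meet $W$, disjoint from each other and from $E$. Finally the leaves of the required 2-stars at vertices of $A'\setminus A_0$ (never at $x$ or $y$ if $E$ is used) and the extension vertices of the ear piece; these are vertices of $B$, distinct and not used before. There will always be $f\le25\lambda\delta$ pieces, each with at most two vertices in $B$, so fewer than $100\lambda\delta$ vertices of $B$ are ever used. Since every vertex of $A'$ has at least $\eta|B|\ge1000\lambda\delta$ neighbors in $B$, the final choices are always possible.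

*Hypotheses of Lemma 5* with $B_0=B$, $\rho=2\lambda\delta$. We have $\rho<|B|/4$ and $|U\cap B|\le2f\le0.1|B|$. In all applications $|U\cap A_0|=O(1)$, so $|A_0\setminus U|\ge(1-21\lambda)\delta-O(1)\ge2\rho+f+2$. All but $O(1)$ pieces have length at most 2, and the others have bounded length. So $j=2$ gives length at most $4f+O(1)\le100\lambda\delta+O(1)<cn/2$. Hence each application yields, in steps of 2, all lengths of the parity of $\sum e(R_i)$ from a value below $cn/2$ up to some $t_{\max}$, attained by a cycle containing $A_0$ or $B$. If it contains $B$, then $t_{\max}\ge2|B|>2\delta$ since $B$ is independent. So it remains only to check the following: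
$$\text{if the longest cycle contains } A_0,\ \text{then } t_{\max}\ge2\delta\ (t\text{ even}),\quad t_{\max}\ge2\delta-1\ (t\text{ odd}).\tag{4}$$

**Step 3: enough centers, Case (i).** Here there are $\delta$ vertices that can play the role of the side opposite to $B$.

*Case (i-a): $|A'|\ge\delta$.* Choose $D\subseteq A'\setminus A_0$ with $|A_0\cup D|\ge\delta$, $|D|\le21\lambda\delta+2$ and, for odd $t$, $\{x,y\}\cap A'\subset A_0\cup D$. This is possible as $\delta-|A_0|\le21\lambda\delta$. Put $\hat A=A_0\cup D$. At most $21\lambda\delta+3$ pieces will be used.

*Case (i-b): $q:=\delta-|A'|\ge1$ and there are $q+p$ disjoint 2-stars with centers in $W$.* Fix such a family of exactly $q+p$ 2-stars. For even $t$ let $D$ be $A'\setminus A_0$ together with all their centers. For odd $t$ discard the 2-stars meeting $E$; as $E$ has $\ell+1\le p$ vertices and the 2-stars are disjoint, at least $q$ remain; let $D$ be $A'\setminus A_0$ together with the remaining centers. Put $\hat A=A_0\cup D$; then $|\hat A|\ge|A'|+q=\delta$. Here $|A'\setminus A_0|+q=\delta-|A_0|\le21\lambda\delta$, so $f\le21\lambda\delta+p+1\le25\lambda\delta$.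

In both cases, for even $t$ the pieces are the 2-stars at $D$ (or one trivial piece in $B$ if $D=\emptyset$). The cycle alternates between $\hat A$ and $B$ and, when it contains $A_0$, contains all of $\hat A$. So $t_{\max}\ge2|\hat A|\ge2\delta$.

For odd $t$ the pieces are the ear piece and the 2-stars at $D\setminus\{x,y\}$; the interior of $E$ lies in $W$ and misses $D$. The cycle is $E$ plus an $x$–$y$ path alternating between $\hat A$ and $B$. This path has length $\equiv\varphi(x)+\varphi(y)$ and $E$ is bad, so the cycle is odd. When it contains $A_0$, the alternating path contains $\hat A$. It has $h_A=|\hat A|$ vertices in $\hat A$, and $h_B=h_A-1,\ h_A,\ h_A+1$ vertices in $B$ according as two, one or none of $x,y$ lie in $\hat A$. So the length is $h_A+h_B-1+\ell\ge2\delta-2+\ell\ge2\delta-1$. This proves (4) in Case (i).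

**Step 4: too few centers, Case (ii).** Now $q=\delta-|A'|\ge1$ and there are no $q+p$ disjoint 2-stars with centers in $W$. Again $|A'\setminus A_0|+q=\delta-|A_0|\le21\lambda\delta$. We first show that $q$ is bounded and that many $b\in B$ have private neighbors in $W$.

Take a maximal family of disjoint 2-stars with centers in $W$, and let $D_W$ be the set of centers, $|D_W|<q+p$. Let $B_2$ be $B$ minus the leaves and $W_2=W\setminus D_W$. Then $|B_2|\ge|B|-2(q+p)\ge0.9|B|$, and by maximality every $w\in W_2$ has at most one neighbor in $B_2$. Each $b\in B_2$ has all its neighbors in $A'\cup W$, hence at least $\delta-|A'|=q$ in $W$. A vertex of $W$ has fewer than $\eta|B|$ neighbors in $B$, so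
$$e(B_2,D_W)\le(q+p)\eta|B|\le2pq\eta|B|=0.1q|B|.\tag{5}$$
Hence $0.9q|B|-0.1q|B|=0.8q|B|\le e(B_2,W_2)\le n$, and $q\le n/(0.8cn)\le2/c$. If all $W$-neighbors of $b\in B_2$ lie in $D_W$, then $b$ sends at least $q$ edges to $D_W$; by (5) at most $0.1|B|$ vertices of $B_2$ are of this kind. So for at least $0.8|B|$ vertices $b\in B_2$ we can pick a neighbor $u(b)\in W_2$, and these $u(b)$ are distinct, as each has only one neighbor in $B_2$. Let $U^*$ be the set of them.

*Case (ii-a): at least $2q$ vertices of $U^*$ have at least $2q$ neighbors in $A_0$.* Detours back into $A_0$ gain one vertex each. Given $t$ of either parity let $j_0\in\{2q,2q-1\}$, $j_0\equiv t\pmod2$; no ear is used. For $j_0$ such vertices $u=u(b)$ choose distinct $\alpha(u)\in N(u)\cap A_0$ and then distinct new $b^*(u)\in N(\alpha(u))\cap B$, avoiding all the vertices $b$ of the chosen pairs. The pieces are the paths $b\,u\,\alpha(u)\,b^*(u)$ and 2-stars at all vertices of $A'\setminus A_0$, at most $2q+21\lambda\delta\le25\lambda\delta$ in number, and $|U\cap A_0|=j_0=O(1)$. All lengths are $\equiv3j_0\equiv t$. When the cycle contains $A_0$ it contains $A'$. Between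 cyclically consecutive vertices of $A'$ there is a single vertex of $B$ or, in exactly $j_0$ places, two vertices $b,u(b)$. So its length is $2|A'|+j_0=2(\delta-q)+j_0$, which is $2\delta$ for even $t$ and $2\delta-1$ for odd $t$. This is (4).

*Case (ii-b): otherwise.* Detours deep into $W$ gain four vertices each. All but fewer than $2q$ vertices $u\in U^*$ have fewer than $2q$ neighbors in $A_0$, hence fewer than $2q+21\lambda\delta$ in $A'$. They have at most $1+2(q+p)$ neighbors in $B$: one in $B_2$, the others leaves. So they have at least $\delta/2\ge cn/2$ neighbors in $W$. Among any $h=\lceil4/c\rceil$ such vertices two have at least $n/h^2$ common neighbors in $W$; otherwise the union of their neighborhoods would have more than $hcn/2-\binom h2n/h^2\geq 2n-n/2>n$ elements. So we can greedily choose $q\le2/c$ disjoint paths $b\,u(b)\,w\,u(b')\,b'$ with $w\in W$, avoiding $E$ if $E$ is used. At each stage only $O(1)$ vertices are forbidden, so there remain $h$ vertices $u(b)$ as above with neither $u(b)$ nor $b$ forbidden, and among the at least $n/h^2$ common neighbors of two of them there is an unforbidden $w$.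

The pieces are these $q$ paths, 2-stars at all vertices of $A'\setminus A_0$ (except $x,y$ for odd $t$), and, for odd $t$, the ear piece; so $f\le21\lambda\delta+1$, as $|A'\setminus A_0|+q\le21\lambda\delta$. When the cycle contains $A_0$ it contains $A'$. For even $t$, between consecutive vertices of $A'$ there is one vertex of $B$ or, in $q$ places, five vertices $b,u(b),w,u(b'),b'$; the length is even and equals $2|A'|+4q=2\delta+2q$. For odd $t$, contract each of the $q$ paths of length 4 to a single vertex of $B$. We obtain $E$ plus an $x$–$y$ path alternating between $A'$ and $B$ and containing $A'$, of total odd length at least $2|A'|-2+\ell$ by the count of Step 3. So the cycle has odd length at least $2|A'|-2+\ell+4q=2\delta+2q-2+\ell\ge2\delta+2q-1$. This is (4). $\square$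

## Type (II), bipartite: nearly balanced complete bipartite components

Let $H$ be a bipartite component of type (II) with classes $X,Y$. A vertex has at least $\delta-s$ neighbors in the other class, so $|X|,|Y|\ge\delta-s$. With $N\le(2+\xi)\delta$ this gives $|X|,|Y|\le(1+\xi)\delta+s$. So each vertex of $X$ (of $Y$) has at most $\xi\delta+2s\le\rho:=2\xi\delta$ non-neighbors in $Y$ (in $X$). The classes may be smaller than $\delta$ by up to $s$ vertices, and the missing ones are found in $S$. Let
$$T_X=\{v\in S:|N(v)\cap Y|\ge\eta_1n\},\quad T_Y=\{v\in S:|N(v)\cap X|\ge\eta_1n\},\quad X^*=X\cup T_X,\quad Y^*=Y\cup T_Y.$$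
Vertices of $T_X$ behave like vertices of $X$. At most $s\eta_1n<cn/4<|Y|$ vertices of $Y$ have a neighbor in $S\setminus T_X$. So some $y\in Y$ has $N(y)\subseteq X^*$, and $|X^*|\ge\delta$. Likewise $|Y^*|\ge\delta$.

**Lemma 7.** If $T_X\cap T_Y=\emptyset$, then $G$ contains $C_t$ for all even $t\in[cn/2,2\delta]$; if $G$ is 2-connected and nonbipartite, also for all odd $t\in[cn/2,2\delta]$.

*Proof.* We use Lemma 5 with $A_0=X$, $B_0=Y$, $\rho=2\xi\delta$ and at most $s+1$ pieces of bounded length. Its hypotheses hold: $U$ has bounded size, $|X|,|Y|\ge\delta-s$, so $\rho<|Y|/4$ and $|X\setminus U|\ge2\rho+f+2$, and every vertex of $X$ has at least $|Y|-2\xi\delta\ge0.8|Y|$ neighbors in $Y$. The pieces are chosen greedily; only $O(1)$ vertices are to be avoided, and each vertex to be extended has linearly many neighbors in the required set.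

**Step 1: even lengths.** Every exceptional vertex is put into a piece. For $d\in T_X$ take a path $\beta_1d\beta_2$ with $\beta_1,\beta_2\in Y$; for $e\in T_Y$ a path $b_1\beta_1e\beta_2b_2$ with $\beta_1,\beta_2\in X$, $b_1,b_2\in Y$; one trivial piece if there are no others. These cycles alternate between $X^*$ and $Y^*$, which are disjoint by hypothesis. They contain $T_X\cup T_Y$, and the longest contains $X$ or $Y$, hence $X^*$ or $Y^*$, so it has length at least $2\delta$. The shortest is bounded, and lengths go in steps of 2.

**Step 2: odd lengths.** We add an ear. By Lemma 2 take a bad path $E$ for the set $X^*\cup Y^*$, $\varphi=1$ on $X^*$ and $0$ on $Y^*$, with ends $x,y$ and length $\ell\le9/c$. Extend it at each end alternately to a vertex of $Y$: 0, 1 or 2 steps, according as the end is in $Y$, $X^*$, $T_Y$. Use this as a piece together with pieces as in Step 1 at the vertices of $T_X\cup T_Y$ other than $x,y$, all disjoint; this is possible because the interior of $E$ avoids $X^*\cup Y^*$. The cycles consist of $E$ and an alternating $x$–$y$ path with $h_X$ vertices in $X^*$ and $h_Y$ in $Y^*$. They are odd, because $E$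 is bad and the alternating path has length $\equiv\varphi(x)+\varphi(y)$. The longest contains $X^*$ or $Y^*$, so $h_X\ge\delta$ or $h_Y\ge\delta$. If $x,y$ are in the same class, then $|h_X-h_Y|=1$ and $h_X+h_Y\ge2\delta-1$; otherwise $h_X=h_Y\ge\delta$. So the length $h_X+h_Y-1+\ell$ is at least $2\delta-2+\ell\ge2\delta-1$. Again the shortest is bounded and lengths go in steps of 2. $\square$

## Paths of every order in nearly complete graphs

**Lemma 8.** Let $J$ have $N\ge20$ vertices and $\delta(J)\ge0.8N$. For all $x\ne y$ and all $3\le h\le N$ there is an $x$–$y$ path with exactly $h$ vertices.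

*Proof.* We grow the path one vertex at a time. Any two vertices have at least $0.6N$ common neighbors; this gives $h=3$. Let an $x$–$y$ path with $h<N$ vertices be given. If $h\le0.5N$, insert into an edge of the path a common neighbor of its ends lying off the path. If $h>0.5N$, a vertex $w$ off the path has at most $N-h$ neighbors off the path, so at least $h-0.2N$ on it. This exceeds $(h+1)/2$, because $h>0.5N\ge0.4N+1$. A path on $h$ vertices has no more than $(h+1)/2$ pairwise non-consecutive vertices, so $w$ has two consecutive neighbors on it; insert $w$ between them. $\square$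

## Assembling Theorem 1

**Step 1: reduction to $cn/2\le t\le\min(2\delta,n)$.** By the Quoted Theorem with $\varepsilon'=1/2$, $G$ contains $C_t$ for $\lceil2/c\rceil-2\le t\le cn$. The remaining lengths are at least $cn/2$.

**Step 2: large minimum degree.** Let $\delta\ge n/4+250$. Then $e(G)\ge n^2/8$, so $G\supseteq C_4$ by Kővári–Sós–Turán ($C_4=K_{2,2}$), and the girth is at most 4. By BFG and Dirac all lengths $6\le t\le\min(n,2\delta)$ occur.

**Step 3: the decomposition.** Now let $\delta<n/4+250$; then $n\ge3.9\delta$ and $\min(2\delta,n)=2\delta$. Apply Lemma 3. Let $H_1,\dots,H_r$ be the components of $G-S$, $N_i=|H_i|\ge\delta-s+1$, and classify them by Lemma 4. We go through the types; in all that follows $t\in[cn/2,2\delta]$.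

**(A) Some $H_i$ is of type (III).** Lemma 6 gives all $t$.

**(B) Some $H=H_i$ is of type (I).** Here there is room to spare, and only parity matters. If $H$ is nonbipartite, or $t$ is even, take an edge $xy$ of $H$. Then $t-1$ is compatible and lies in $[C,(2+\lambda)\delta]$, and an $x$–$y$ path of length $t-1$ closes with $xy$ to a $C_t$. If $H$ is bipartite and $t$ is odd, Lemma 2 with $X=V(H)$ and $\varphi$ the bipartition gives a bad path of length $\ell\le9/c$ with ends $x,y$ and interior outside $H$. Then $t-\ell\equiv1+\ell\equiv\varphi(x)+\varphi(y)$ is compatible, and an $x$–$y$ path of length $t-\ell\in[C,(2+\lambda)\delta]$ in $H$ closes the bad path to a $C_t$.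

**(C) All $H_i$ are of type (II).** Each has at most $(2+\xi)\delta$ vertices and $(2+\xi)\delta+s<3.9\delta\le n$, so $r\ge2$. For any two components, Lemma 1 with $J=G$, $d=cn$ yields disjoint paths $P_1,P_2$ between them with at most $12/c$ vertices in total and internally disjoint from both. We build cycles through two components.

**(C1) Some component, say $H_1$, is bipartite,** with classes $X,Y$ colored by $\varphi$. If $T_X\cap T_Y=\emptyset$, Lemma 7 finishes. So let $v\in T_X\cap T_Y$: it has at least $\eta_1n$ neighbors in each class and serves as a parity switch. Take $P_1,P_2$ between $H_1$ and $H_2$, $P_i$ from $x_i\in H_1$ to $z_i\in H_2$.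

* Let $v\notin P_1\cup P_2$. Choose $w\in N(v)\cap X\setminus\{x_1,x_2\}$ and $w'\in N(v)\setminus\{x_1,x_2,w\}$ in $X$ or in $Y$, as desired. Let $Q$ be a shortest $w'$–$x_2$ path in $H_1-\{x_1,w\}$. This graph is connected with minimum degree at least $cn/2$, so by (2) $Q$ has at most $6/c+1\le f_0$ vertices. By the capacity of $H_1$ with $F_0=V(Q)$ there are $x_1$–$w$ paths in $H_1-V(Q)$ of all compatible lengths in $[C,(1-\xi)N_1]$. Continuing by $v,w',Q$ gives $x_1$–$x_2$ paths in $H_1\cup\{v\}$, of length $\equiv\varphi(x_1)+\varphi(w)+\varphi(w')+\varphi(x_2)$. The choice of the class of $w'$ makes both parities available.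
* Let $v\in P_1$ (the case $v\in P_2$ is symmetric). As $v\in S$, it is an inner vertex of $P_1$. Replace the part of $P_1$ before $v$ by an edge $w'v$, with $w'\in N(v)\cap X$ or $w'\in N(v)\cap Y$, $w'\ne x_2$. The $w'$–$x_2$ paths in $H_1$ of compatible lengths in $[C,(1-\xi)N_1]$ have parity $\varphi(w')+\varphi(x_2)$, while the rest of $P_1$ from $v$ on does not depend on $w'$; again both parities are available.

Combine these with $z_1$–$z_2$ paths in $H_2$ of all compatible lengths in $[C,(1-\xi)N_2]$. On the $H_1$ side both residues modulo 2 are available, each in steps of 2 from a constant to $(1-\xi)N_1-O(1)$. As $N_1\ge2(\delta-s)$ (both classes have at least $\delta-s$ vertices) and $N_2\ge\delta-s$, we get cycles of every length from a constant to at least $(1-\xi)(N_1+N_2)-O(1)\ge3(1-\xi)(\delta-s)-O(1)>2\delta$.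

**(C2) All components are nonbipartite and some component, say $H_1$, has $N_1\ge(1+10\xi)\delta$.** Two components now suffice with a linear margin. Take $P_1,P_2$ between $H_1$ and $H_2$. Paths of all lengths in $[C,(1-\xi)N_i]$ in $H_1,H_2$ between the ends of $P_1,P_2$ give cycles of all lengths from a constant to at least $(1-\xi)(2+10\xi)\delta-O(1)>2\delta$, since $(1-\xi)(2+10\xi)=2+8\xi-10\xi^2$.

**(C3) All components are nonbipartite with $N_i<(1+10\xi)\delta$.** This is the world of Test 3, where $2\delta$ is exact. Since $n\ge3.9\delta$ we have $r\ge3$, and $\delta(H_i)\ge\delta-s\ge0.9N_i$. Let $T_i=\{v\in S:|N(v)\cap H_i|\ge\eta_1n\}$. At most $s\eta_1n<cn/4<N_i$ vertices of $H_i$ have a neighbor in $S\setminus T_i$. So some $v\in H_i$ has its closed neighborhood inside $H_i\cup T_i$, whence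
$$|H_i\cup T_i|\ge\delta+1.\tag{6}$$

*First suppose $|T_i\cap T_j|\ge3$ for all $i\ne j$.* Then a cycle can visit three components. Choose distinct $v_{12}\in T_1\cap T_2$, $v_{23}\in T_2\cap T_3$, $v_{13}\in T_1\cap T_3$. In each $H_i$, $i\le3$, pick distinct neighbors of the two chosen vertices with $i$ in their index, and join these neighbors by a path in $H_i$ with any number from 3 to $N_i$ of vertices (Lemma 8). This gives cycles of all lengths from 12 to $N_1+N_2+N_3+3>2\delta$.

*Otherwise, say $|T_1\cap T_2|\le2$.* Then we swallow all of $H_1\cup T_1\cup H_2\cup T_2$. Take $P_1,P_2$ between $H_1,H_2$ with ends $x_1,x_2\in H_1$ and $z_1,z_2\in H_2$. Let $T=(T_1\cup T_2)\setminus V(P_1\cup P_2)$, partitioned as $T_1'\cup T_2'$ with $T_i'\subseteq T_i$.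

We claim that the graph induced by $H_1\cup T_1'$ contains $x_1$–$x_2$ paths with every number of vertices from a constant to $N_1+|T_1'|$. Let $T_1'=\{v_1,\dots,v_\tau\}$, $\tau\le s$. Choose distinct neighbors $g_i,g_i'\in H_1\setminus\{x_1,x_2\}$ of $v_i$ ($1\le i\le\tau$), possible since each $v_i$ has at least $\eta_1n$ neighbors in $H_1$. Then choose distinct new vertices $c_1\in N(x_1)\cap N(g_1)$ and $c_i\in N(g_{i-1}')\cap N(g_i)$ for $2\le i\le\tau$ in $H_1\setminus\{x_2\}$, possible since any two vertices of $H_1$ have at least $0.8N_1$ common neighbors in $H_1$. Start with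
$$\Pi=x_1c_1g_1v_1g_1'c_2g_2v_2\cdots g_\tau'\qquad(\Pi=x_1\text{ if }\tau=0),$$
and apply Lemma 8 from the last vertex of $\Pi$ to $x_2$ in $H_1$ minus the other vertices of $\Pi$; this graph has minimum degree at least $0.9N_1-O(1)\ge0.8N_1$. The longest path obtained contains all of $H_1\cup T_1'$, and the claim follows. The same holds for $H_2\cup T_2'$ and $z_1,z_2$.

With $P_1,P_2$ we obtain cycles of all lengths from a constant up to
$$N_1+N_2+|T|+|V(P_1\cup P_2)\setminus(H_1\cup H_2)|\ \ge\ |(H_1\cup T_1)\cup(H_2\cup T_2)|\ \ge\ 2(\delta+1)-|T_1\cap T_2|\ \ge\ 2\delta.$$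
The first inequality holds because a vertex of $T_1\cup T_2$ is in $T$ or on $P_1\cup P_2$. The second is (6), as $(H_1\cup T_1)\cap(H_2\cup T_2)=T_1\cap T_2$. In Test 3, with $S=\{u,v\}=T_1\cap T_2$, both inequalities at the end are equalities.

All cases are covered. So Theorem 1 holds, and the conjecture is true. $\blacksquare$

## The two ends of the interval, and bipartite graphs

**Proof of Theorem 2.** Since $g<2/c\le g+2$, we have $\lceil2/c\rceil-2\le g$. So Theorem 1 gives all odd $t\in[g,\min(2\delta,n)]$ and all even $t\ge\lceil2/c\rceil-2$ in the range. For even $t$ with $4\le t<\lceil2/c\rceil-2$: $e(G)\ge cn^2/2$, so by Kővári–Sós–Turán $G\supseteq K_{l,l}$ with $l=\lceil2/c\rceil$, which contains all even cycles of length from 4 to $2l$.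

*Sharpness of $g$.* If $g=3$ there is nothing to show. If $g\ge5$, the balanced blow-up of $C_g$ from Test 1 is 2-connected and nonbipartite, and $\delta\ge2\lfloor n/g\rfloor>cn$ for large $n$, as $2/g>c$. It has no odd cycle shorter than $g$; in particular it has no $C_{g-2}$.

*Sharpness of $2\delta$.* For any integer $\delta$ with $\max(cn,2)<\delta<n/2$, the join of $K_\delta$ with an independent set on $n-\delta$ vertices from Test 2 is 2-connected, nonbipartite, has minimum degree $\delta$ and circumference $2\delta$. So it has no $C_{2\delta+1}$ although $2\delta+1\le n$. $\blacksquare$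

**Proof of Theorem 3.** A bipartite graph has $\delta\le n/2$, so there is nothing to prove if $c\ge1/2$; let $c<1/2$, with the constants above. Apply Lemmas 3 and 4; neither uses connectivity of $G$. All components of $G-S$ are bipartite; pick one, $H$. We cover the even lengths in three overlapping ranges.

* Let $t\in[cn/2,2\delta]$ be even. If $H$ is of type (I), take an edge $xy$ of $H$ and an $x$–$y$ path of length $t-1$, which is odd and hence compatible. If $H$ is of type (III), use the even part of Lemma 6. If $H$ is of type (II), a vertex of $T_X\cap T_Y$ would have neighbors in both classes of the connected bipartite graph $H$, creating an odd cycle; so $T_X\cap T_Y=\emptyset$, and the even part of Lemma 7 applies.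
* Let $t\in[C+1,0.9\delta]$ be even. Take an edge $xy$ and an $x$–$y$ path of length $t-1$ in $H$, by capacity $0.9\delta$. Note that $0.9\delta\ge cn/2$, so this range meets the previous one.
* Let $4\le t\le C$ be even. As $e(G)\ge cn^2/2$, Kővári–Sós–Turán gives $K_{l,l}\subseteq G$ with $2l\ge C$, which contains $C_t$.

The graph $K_{\delta,n-\delta}$ with $cn<\delta\le n/2$ has minimum degree $\delta$ and circumference $2\delta$, so $2\delta$ is best possible. $\blacksquare$
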